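# DROP TAIL networks with fixed-rate sources: one stable pattern, and when the dynamics reach it

## 1. Networks, DROP TAIL updates and stable flow patterns

**Definition 1 (network, connections).** Let $G=(V,E)$ be a finite directed network in which every edge (link) $e$ has a capacity $c_e>0$. There are finitely many connections $i=1,\dots,m$. Connection $i$ has a fixed route, a directed path $e^i_1,e^i_2,\dots,e^i_{k_i}$, and its source transmits at a fixed rate $r_i>0$ that does not react to congestion.

A route is a path, so its edges are distinct. Edges used by no connection carry no flow, and we ignore them: from now on $E$ is the set of used edges.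

**Example 1 (crossing pair).** Take vertices $u,v,u',v'$ and edges $A=(u,v)$, $C=(v,u')$, $B=(u',v')$, $C'=(v',u)$. Connection 1 has route $A,C,B$ and connection 2 has route $B,C',A$. Put $r_1=r_2=1$, $c_A=c_B=\frac34$, $c_C=c_{C'}=1$. Each connection meets the other's first edge as its own last edge.

**Definition 2 (flow configuration, incoming rate).** A flow configuration assigns to every connection $i$ and every edge $e$ on its route a number $f^i_e\ge0$, with $\sum_{i:\,e\in\text{route}(i)}f^i_e\le c_e$ for every $e$. We write $f^i_k$ for $f^i_{e^i_k}$ and $f^i_0:=r_i$. The incoming rate of connection $i$ at $e=e^i_k$ is $x^i_e=f^i_{k-1}$: the source rate if $e$ is the first edge of the route, and the flow on the immediately preceding edge otherwise. The total incoming rate is $X_e=\sum_{j:\,e\in\text{route}(j)}x^j_e$.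

In Example 1, the configuration with all flows $0$ has $x^1_A=1$, $x^2_A=f^2_{C'}=0$ and $X_A=1$. The incoming rates may exceed the capacity; only the carried flows are constrained.

**Definition 3 (DROP TAIL update).** When $e$ is updated, it replaces its flows by
$$f^i_e\leftarrow \pi_e\,x^i_e,\qquad \pi_e=\min\Big(1,\frac{c_e}{X_e}\Big),$$
for every connection $i$ using $e$, where $\pi_e:=1$ if $X_e=0$. Excess traffic is discarded in proportion to the incoming rates.

If $c_e=1$ and the incoming rates are $1$ and $3$, then $\pi_e=\frac14$ and the new flows are $\frac14$ and $\frac34$. Two facts will be used constantly: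
$$\pi_e\in(0,1],\qquad \pi_eX_e\le c_e,\ \text{ with equality if }\pi_e<1. \tag{1}$$
In particular an update never violates a capacity.

**Definition 4 (stable flow pattern).** A flow configuration is a stable flow pattern if updating any single edge leaves all flows unchanged. Equivalently, $f^i_k=f^i_{k-1}\,\pi_{e^i_k}$ for all $i$ and all $k\ge1$, so that
$$f^i_k=r_i\prod_{l\le k}\pi_{e^i_l}>0 . \tag{2}$$

In Example 1, the pattern $f^1_A=f^1_C=\frac12$, $f^1_B=\frac14$, and symmetrically $f^2_B=f^2_{C'}=\frac12$, $f^2_A=\frac14$, is stable: at $A$ the incoming rates are $1$ and $\frac12$, so $\pi_A=\frac34\big/\frac32=\frac12$, and the same holds at $B$; the edges $C,C'$ have factor $1$.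

**Definition 5 (timing).** The dynamics start from an arbitrary flow configuration. At each discrete step an adversarially chosen nonempty set of edges is updated simultaneously, each computing from the configuration just before the step. The only restriction is that every edge is updated infinitely often.

Examples are synchronous updating (all edges at every step) and a fixed cyclic order $A,C,B,C',A,C,\dots$. But the adversary may also update $A$ a hundred times in a row before touching $C'$, and then $A$ reads the same stale value on $C'$ each time. The next condition forbids this.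

**Definition 6 (condition (NR): no output is read twice).** Whenever $e',e$ are consecutive on some route (in this order) and $s<t$ are successive update steps of $e$, the edge $e'$ is updated at some step in $\{s,\dots,t-1\}$.

Synchronous updating satisfies (NR): there $t=s+1$, and $e'$ is updated at step $s$. So does updating edges, or blocks of edges partitioning $E$, in a fixed cyclic order: between two successive turns of $e$ every other block has its turn, and if $e'$ is in the same block as $e$ it is updated at step $s$ itself. In Example 1, the sequence $\dots,A,A,\dots$ violates (NR), because $C'$ is not updated between the two updates of $A$.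

**Definition 7 (congestible edge).** An edge $e$ is congestible if $c_e<\sum_{i:\,e\in\text{route}(i)}r_i$.

In Example 1, $A$ and $B$ are congestible ($\frac34<2$) and $C,C'$ are not ($1\not<1$).

## 2. Is the stable pattern unique, and do the dynamics converge to it?

We take as known that for every such network, with DROP TAIL at all routers, a stable flow pattern exists. The two questions of this lecture are posed in "Incentive Compatibility and Dynamics of Congestion Control" (http://www.cs.berkeley.edu/~pbg/congestion.pdf). For every network as above: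

- (a) Is the stable flow pattern always unique?
- (b) From any initial flow configuration and under any timing as in Definition 5, does the flow configuration converge (in the limit) to a stable flow pattern?

The answer to (a) is yes, and the answer to (b) is no. Four theorems make this precise.

**Theorem 1 (uniqueness).** Every such network has at most one stable flow pattern, hence (by the known existence result) exactly one.

**Theorem 2 (non-convergence).** There is a network with 4 connections, each crossing exactly 4 congestible edges, an initial configuration, and a periodic timing under which the flows do not converge.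

**Theorem 3.** Under any timing satisfying (NR), which includes synchronous updating and any fixed cyclic order, the dynamics converge to the stable pattern from every initial configuration.

**Theorem 4 (sharp threshold).** If every route contains at most three congestible edges, the dynamics converge to the stable pattern from every initial configuration under every timing. By Theorem 2, "three" cannot be replaced by "four".

## 3. Acyclic precedence, and the crossing pair by hand

Say that $e'$ directly precedes $e$ if they are consecutive, in this order, on some route. Suppose first that this relation has no directed cycle. Number the edges so that direct predecessors come first. An edge without predecessors has only source rates as incoming rates, so after its first update its flows never change again. Inductively, once all predecessors of $e$ are frozen, the next update of $e$ freezes $e$. The frozen values depend only on the network, and the final configuration is stable. So every run reaches it after finitely many steps, and a stable pattern, taken as a starting point that does not move, must equal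 it. Both questions have the answer yes, trivially.

The difficulty is therefore feedback, and Example 1 is the smallest instance. Put $\varphi(z)=\frac{3}{4(1+z)}$. An update of $A$ sets $f^1_A\leftarrow\varphi(f^2_{C'})$, since $X_A=1+f^2_{C'}\ge1>\frac34$. Likewise $B$ sets $f^2_B\leftarrow\varphi(f^1_C)$, and $C,C'$ copy $f^1_A$, $f^2_B$. Suppose that from some time on these four numbers $f^1_A,f^1_C,f^2_B,f^2_{C'}$ all lie in $[l,u]\subseteq[0,1]$; initially $l=0$, $u=1$ works, by the capacities. Since $\varphi$ is decreasing, every later update of $A$ or $B$ produces a value in $[\varphi(u),\varphi(l)]$, and once $A,B$ and afterwards $C,C'$ have been updated, all four numbers lie in this new interval for good. Its length is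
$$\varphi(l)-\varphi(u)=\frac{3(u-l)}{4(1+l)(1+u)}\le\tfrac34(u-l).$$
Since $\varphi(\frac12)=\frac12$, the point $\frac12$ stays in every interval. So all four numbers tend to $\frac12$ under every timing, and $f^1_B$, which is set to $f^1_C\,\varphi(f^1_C)$, tends to $\frac14$; likewise $f^2_A$. A stable pattern is a run that does not move, so it is unique here.

## 4. Squeezing with an antitone map, and where it stalls

The computation just made is what a sensible person would now try in general: more traffic upstream means a smaller factor downstream, so bounds on the factors can be iterated.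

For $q\in[0,1]^E$ let
$$X_e(q)=\sum_{i\ni e}r_i\prod_{e'\text{ before }e\text{ on }i}q_{e'},\qquad T_e(q)=\min\Big(1,\frac{c_e}{X_e(q)}\Big)\quad(=1\text{ if }X_e(q)=0).$$
Here $i\ni e$ means that the route of $i$ uses $e$. The map $T$ is antitone: $q\le q'$ componentwise implies $T(q)\ge T(q')$. Put
$$L^0=0,\quad U^0=1\ (\text{constant vectors}),\qquad L^{n+1}=T(U^n),\quad U^{n+1}=T(L^n).$$
We have $L^0\le L^1$, $U^1\le U^0$ and $L^0\le U^0$. Applying $T$ repeatedly and using antitonicity, we get by induction that $L^n$ increases, $U^n$ decreases, and $L^n\le U^n$. Let $L,U$ be the limits. Next, $L^1=T(1)>0$ componentwise, because $L^1_e=\min(1,c_e/\sum_{i\ni e}r_i)$. For $n\ge1$ all $L^n,U^n$ lie in the box $[L^1,1]$, and on this box every $X_e$ is positive and $T$ is continuous. Hence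
$$L=T(U),\qquad U=T(L),\qquad 0<L\le U\le1. \tag{3}$$

**Lemma 1 (any network, any timing).** For each $n$ there is a time $T_n$ after which all flows satisfy
$$r_i\prod_{l\le k}L^n_{e^i_l}\ \le\ f^i_k\ \le\ r_i\prod_{l\le k}U^n_{e^i_l}.$$
Hence if $L=U$, the flows converge to a stable pattern.

*Proof.* For $n=0$ the claim is that eventually $0\le f^i_k\le r_i$ for all $k\ge1$. Factors are at most $1$. So after the first update of $e^i_1$ we have $f^i_1\le r_i$ for good; after the next update of $e^i_2$ we have $f^i_2\le r_i$ for good; and so on along each route.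

Now assume the claim for $n$. After $T_n$, an update of $e=e^i_k$ reads incoming rates $f^i_{k-1}$ between $r_i\prod_{l<k}L^n_{e^i_l}$ and $r_i\prod_{l<k}U^n_{e^i_l}$, and the same holds for the other connections on $e$. So $X_e(L^n)\le X_e\le X_e(U^n)$, and the factor lies in $[T_e(U^n),T_e(L^n)]=[L^{n+1}_e,U^{n+1}_e]$. Along each route: after the next update of $e^i_1$ the flow $f^i_1$ lies in $[r_iL^{n+1}_{e^i_1},r_iU^{n+1}_{e^i_1}]$ for good; after a subsequent update of $e^i_2$ the level-$(n+1)$ bounds hold for $f^i_2$ for good; and so on to the end of the route. This gives $T_{n+1}$.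

If $L=U$, letting $n\to\infty$ gives $f^i_k\to r_i\prod_{l\le k}L_{e^i_l}$. In this limit pattern the total incoming rate at $e$ is $X_e(L)$, so the factor is $T_e(L)=L_e$ (because $L=T(L)$), and the pattern is stable. $\square$

(The map $T$ also shows existence. It maps the box $[L^1,1]$ continuously into itself, since $L^1=T(1)\le T(q)\le1$ there; Brouwer's theorem gives $q=T(q)$, and $f^i_k=r_i\prod_{l\le k}q_{e^i_l}$ is stable by the last computation.)

So everything would follow from $L=U$. To see whether this is true we need a family of networks with feedback.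

**Definition 8 ($n$-ring of capacity $c$).** Let $j\in\mathbb Z_n$ and $d\in\{1,\dots,n-1\}$. The vertices are $u_j,v_j,w_{j,d}$ and the edges are
$$A_j=(u_j,v_j),\qquad S_{j,d}=(v_{j+d-1},w_{j,d}),\qquad R_{j,d}=(w_{j,d},u_{j+d}).$$
Connection $j$ has rate $1$ and route
$$A_j,\ S_{j,1},R_{j,1},\ A_{j+1},\ S_{j,2},R_{j,2},\ A_{j+2},\ \dots,\ S_{j,n-1},R_{j,n-1},\ A_{j+n-1},$$
which is a vertex-simple path. All $S,R$ edges have capacity $1$ and are used only by connection $j$. All stations $A_j$ have capacity $c$.

For $n=2$ and $c=\frac34$ this is the crossing pair, with two relay edges in place of each of $C,C'$. In general the station $A_m$ carries the connections $m-d$ for $d=0,1,\dots,n-1$, and connection $m-d$ is there at its $(d+1)$-st station. The relay edges $S,R$ are not congestible, so $T=1$ on them. By rotational symmetry $L$ and $U$ are constant on the stations, say $l\le u$, and (3) reads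
$$l=\min\Big(1,\frac{c}{1+u+\dots+u^{n-1}}\Big),\qquad u=\min\Big(1,\frac{c}{1+l+\dots+l^{n-1}}\Big).$$
If $l<u$, then $l<1$, so $l(1+u+\dots+u^{n-1})=c\ge u(1+l+\dots+l^{n-1})$. The differences of the two sides are
$$\begin{aligned}
n=2:&\quad l(1+u)-u(1+l)=-(u-l),\\
n=3:&\quad l(1+u+u^2)-u(1+l+l^2)=(u-l)(lu-1),\\
n=4:&\quad l(1+u+u^2+u^3)-u(1+l+l^2+l^3)=(u-l)\big(lu(1+l+u)-1\big).
\end{aligned}$$
For $n=2,3$ the difference is negative when $0<l<u\le1$, a contradiction, so $l=u$ and squeezing works. For $n=4$ the last factor can be positive, and squeezing really does stall. Take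
$$p=\tfrac{49}{50},\qquad S=1+p+p^2+p^3=3.881592,\qquad c=pS=3.80396\ldots \tag{4}$$
On the stations, $U^1=T(0)=\min(1,c/1)=1$ and $L^1=T(1)=c/4<0.951$. With $l=c/4$ we have $1+l+l^2+l^3<1+0.951+0.9045+0.8601<3.72<c$, so $U^2=T(L^1)=1$, and $L^2=T(U^1)=c/4$. Nothing moves after the first round: $L=c/4$, $U=1$ on all stations forever. Yet the pattern with factor $p$ at every station is stable, since its incoming rates $1,p,p^2,p^3$ give the factor $c/S=p$.

Order alone therefore settles neither question. For (a) we need another way to compare two stable patterns. For (b) we must see whether an adversary can use the gap between $L$ and $U$.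

## 5. Relative entropy across one edge, and uniqueness

Let $f^*,f$ be two stable patterns. Suppose we had a distance such that the outputs of an edge are never farther apart than its inputs. Summing over all edges, each flow that is not at the end of a route appears once as an output and once as an input and cancels; the source rates have distance $0$; and what remains says that any strict loss at any edge is impossible.

The distance $\sum_i|x^{*i}-x^i|$ does not qualify. Take $c_e=1$, $x^*=(1,\frac1{10})$, $x=(1,\frac15)$. The outputs are $f^*=(\frac{10}{11},\frac1{11})$ and $f=(\frac56,\frac16)$. The inputs are at distance $\frac1{10}$, the outputs at distance $2\cdot\frac5{66}=\frac{5}{33}>\frac1{10}$. Proportional sharing passes the perturbation of one connection on to the others.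

Since an update multiplies all inputs by a common factor, we want a distance that behaves well under scaling and puts the mismatch of factors into a separate term. Relative entropy does this. For $u,v>0$ let
$$D(u\|v)=u\ln\frac uv-u+v .$$
With $y=v/u$ this is $u(y-1-\ln y)\ge0$. For $\rho>0$ let $\psi(\rho)=\ln\rho+\frac1\rho-1$. Since $\psi'(\rho)=(\rho-1)/\rho^2$, the function $\psi$ is strictly decreasing on $(0,1]$, strictly increasing on $[1,\infty)$, and $\psi\ge0$ with $\psi(\rho)=0$ only for $\rho=1$.

**Lemma 2 (one edge).** Let $x^*,x$ be positive incoming-rate vectors at edge $e$, with sums $X^*,X$, factors $\pi^*,\pi$, and outputs $f^*=\pi^*x^*$, $f=\pi x$. Then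
$$\sum_iD(f^{*i}\|f^i)\ \le\ \pi^*\sum_iD(x^{*i}\|x^i)-c_e\,\psi(\pi/\pi^*)\ \le\ \sum_iD(x^{*i}\|x^i)-c_e\,\psi(\pi/\pi^*).$$

*Proof.* **Step 1 (an exact formula for the loss).** Substituting $f^{*i}=\pi^*x^{*i}$, $f^i=\pi x^i$,
$$\sum_iD(f^{*i}\|f^i)=\pi^*\sum_ix^{*i}\ln\frac{x^{*i}}{x^i}+\pi^*X^*\ln\frac{\pi^*}{\pi}-\pi^*X^*+\pi X,$$
while $\pi^*\sum_iD(x^{*i}\|x^i)=\pi^*\sum_ix^{*i}\ln\frac{x^{*i}}{x^i}-\pi^*X^*+\pi^*X$. With $\rho=\pi/\pi^*$, subtracting gives
$$\Delta:=\pi^*\sum_iD(x^{*i}\|x^i)-\sum_iD(f^{*i}\|f^i)=(\pi^*-\pi)X+\pi^*X^*\ln\rho .$$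

**Step 2 (bounding $\Delta$ by (1)).** If $\rho<1$, then $\pi<\pi^*\le1$, so $X=c_e/\pi$ and $(\pi^*-\pi)X=c_e(\frac1\rho-1)$. Also $\pi^*X^*\le c_e$ and $\ln\rho<0$, so $\pi^*X^*\ln\rho\ge c_e\ln\rho$. Hence $\Delta\ge c_e\psi(\rho)$. If $\rho>1$, then $\pi^*<\pi\le1$, so $\pi^*X^*=c_e$. Also $X\le c_e/\pi$ and $\pi^*-\pi<0$, so $(\pi^*-\pi)X\ge c_e(\frac1\rho-1)$, and again $\Delta\ge c_e\psi(\rho)$. If $\rho=1$, then $\Delta=0=c_e\psi(1)$.

This is the first inequality. The second uses $\pi^*\le1$ and $D\ge0$. $\square$

In the example above, $\sum D(x^{*}\|x)=0.1-0.1\ln2\approx0.0307$ and $\sum D(f^*\|f)=\frac{10}{11}\ln\frac{12}{11}+\frac1{11}\ln\frac6{11}\approx0.0240$: the entropy drops where the $\ell^1$ distance grew.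

**Proof of Theorem 1.** Let $f^*,f$ be stable, with factors $\pi^*_e,\pi_e$. By (2) all flows are positive, so Lemma 2 applies at every edge. Sum it over all edges. The outputs are all pairs $(i,k)$ with $1\le k\le k_i$, and the inputs are all pairs with $0\le k\le k_i-1$:
$$\sum_i\sum_{k=1}^{k_i}D(f^{*i}_k\|f^i_k)\le\sum_i\sum_{k=0}^{k_i-1}D(f^{*i}_k\|f^i_k)-\sum_ec_e\,\psi(\pi_e/\pi^*_e).$$
The terms with $1\le k\le k_i-1$ cancel, and $D(f^{*i}_0\|f^i_0)=D(r_i\|r_i)=0$. So
$$\sum_iD(f^{*i}_{k_i}\|f^i_{k_i})+\sum_ec_e\,\psi(\pi_e/\pi^*_e)\le0 .$$
All terms are nonnegative, hence $\psi(\pi_e/\pi_e^*)=0$ and $\pi_e=\pi^*_e$ for every $e$. By (2), $f^i_k=r_i\prod_{l\le k}\pi_{e^i_l}=f^{*i}_k$. $\square$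

## 6. Unread outputs as a potential: timings satisfying (NR)

Lemma 2 does not require $x$ to belong to a stable pattern, so it also applies along the dynamics, with $x^*$ the stable incoming rates. An update of $e$ consumes the entropy of the flows it reads and produces at most that much entropy in its outputs. This is an accounting identity as long as each value is consumed only once. So we count only the values that have not yet been read.

**Proof of Theorem 3.** Let $f^*$ be the stable pattern, with factors $\pi^*$.

**Step 1 (positivity, so that $D$ is defined).** After its first update, $e^i_1$ carries a positive flow of connection $i$ for good, since factors are positive. After a subsequent update of $e^i_2$, the flow $f^i_2$ is positive for good, and so on. Hence there is a time $T_0$ after which all flows are positive.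

**Step 2 (marking).** From $T_0$ on, mark each entry $(i,k)$, $1\le k\le k_i$, as read or unread. At $T_0$ all are unread. In each step, first, for each updated $e=e^i_k$ with $k\ge2$, the entry $(i,k-1)$ becomes read. Then, for each updated $e=e^i_k$, the entry $(i,k)$ gets its new value and becomes unread. The entry $(i,k-1)$ is read only by $e^i_k$.

We claim that every entry being read at a step $t\ge T_0$ is unread at that moment. Let $e^i_k$ be updated at $t$. If it was not updated in $[T_0,t)$, the entry $(i,k-1)$ has never been read since $T_0$, and it is unread. Otherwise let $s\in[T_0,t)$ be its last update before $t$. By (NR), $e^i_{k-1}$ is updated at some step in $\{s,\dots,t-1\}$, which makes $(i,k-1)$ unread (if this happens at step $s$ itself, the writing comes after the reading). The entry has not been read after that, because $e^i_k$ is not updated strictly between $s$ and $t$.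

**Step 3 (the potential decreases).** Let $f(t)$ be the configuration just before step $t$, and for $t\ge T_0$ put
$$V(t)=\sum_i\ \sum_{k<k_i,\ (i,k)\text{ unread at }t}D\big(f^{*i}_k\|f^i_k(t)\big)<\infty .$$
Consider step $t$. For each updated $e$, the entries that $e$ reads are unread by Step 2, so their terms $D(x^{*i}_e\|x^i_e)$ are present in $V(t)$ and are removed; for connections that have $e$ as first edge the corresponding value is $D(r_i\|r_i)=0$. Unread terms that are overwritten without having been read are removed too, which only helps. New terms with total at most $\sum_iD(f^{*i}_e\|f^i_e(t+1))$ are added. Different edges updated in the same step read disjoint sets of entries, so no removal is counted twice. By Lemma 2,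
$$V(t+1)\le V(t)-\sum_{e\text{ updated at }t}c_e\,\psi\big(\pi_e(t)/\pi^*_e\big).$$

**Step 4 (convergence of factors).** Since $V\ge0$, the sum of $c_e\psi(\pi_e(t)/\pi^*_e)$ over all updates after $T_0$ is finite. So for each $e$, $\psi(\pi_e(t)/\pi^*_e)\to0$ along the updates of $e$. Outside $(1-\delta,1+\delta)$, with $0<\delta<1$, we have $\psi\ge\min(\psi(1-\delta),\psi(1+\delta))>0$. Hence $\pi_e(t)/\pi^*_e\to1$.

**Step 5 (convergence of flows).** We show $f^i_k(t)\to f^{*i}_k$ by induction on $k$; for $k=0$ both are $r_i$. If $\tau$ is the last update of $e^i_k$ before $t$, then $f^i_k(t)=f^i_{k-1}(\tau)\,\pi_{e^i_k}(\tau)$, and $\tau\to\infty$ as $t\to\infty$. So $f^i_k(t)\to f^{*i}_{k-1}\pi^*_{e^i_k}=f^{*i}_k$. $\square$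

It is clear where this stops working without (NR). If $e$ reads an entry a second time, its entropy is no longer in $V$, but the update still adds new output terms to $V$. The second reading is a gain with no matching payment.

## 7. A 4-ring whose flows never settle

We take the 4-ring of Definition 8 with $p,S,c$ as in (4), the network in which squeezing stalled. The relay edges only copy, as long as all flows on them are at most $1$. Each relay consists of two edges for a reason. The station reads $R$, so $R$ is what the adversary displays; the edge $S$ before it is a buffer that can be loaded with a new value while $R$ still displays the old one.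

At $A_m$ the incoming rates are $1$ for connection $m$ (the fresh connection) and $x_d=f_{R_{m-d,d}}$ for connection $m-d$, $d=1,2,3$. The factor is
$$P(x_1,x_2,x_3)=\min\Big(1,\frac{c}{1+x_1+x_2+x_3}\Big).$$
The output of $A_m$ for connection $m-d$, $d=0,1,2$, is what $S_{m-d,d+1}$ reads. The function $P$ is nonincreasing in each argument. The product $x_dP=\min\big(x_d,\frac{cx_d}{1+x_1+x_2+x_3}\big)$ is nondecreasing in $x_d$ and nonincreasing in the other two arguments.

In the stable pattern the station reads $1,p,p^2,p^3$ and has factor $p$. The adversary will keep, for each $d$, a high value $h_d=p^de^{\varepsilon\eta_d}$ and a low value $l_d=p^de^{-\varepsilon\eta_d}$ in circulation. When low values are displayed, the fresh output is high, so $h_1$ can be produced; when $R_1$ is high and the others low, $h_2$ can be produced from $h_1$; and so on. Let us find the requirement to first order in $\varepsilon$. If the station reads $p^de^{\varepsilon\delta_d}$, the logarithm of the factor deviates from $\ln p$ by about $-\varepsilon\sum_dw_d\delta_d$ with $w_d=p^d/S$, and $w_d\approx\frac14$ because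 $p$ is close to $1$. With weights exactly $\frac14$ we would need
$$\eta_1<\tfrac14(\eta_1+\eta_2+\eta_3),\qquad \eta_2-\eta_1<\tfrac14(-\eta_1+\eta_2+\eta_3),\qquad \eta_3-\eta_2<\tfrac14(\eta_1-\eta_2+\eta_3),$$
and $(4,6,7)$ satisfies these: $4<\frac{17}4$, $2<\frac94$, $1<\frac54$. The next lemma makes this rigorous. Set
$$\varepsilon=\tfrac1{200},\qquad(\eta_1,\eta_2,\eta_3)=(4,6,7),\qquad h_d=p^de^{\varepsilon\eta_d},\qquad l_d=p^de^{-\varepsilon\eta_d}<h_d .$$

**Lemma 3.**
$$\begin{array}{ll}
(\mathrm H1)\ \ h_1\le P(l_1,l_2,l_3), &\qquad(\mathrm L1)\ \ l_1\ge P(h_1,h_2,h_3),\\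
(\mathrm H2)\ \ h_2\le h_1P(h_1,l_2,l_3), &\qquad(\mathrm L2)\ \ l_2\ge l_1P(l_1,h_2,h_3),\\
(\mathrm H3)\ \ h_3\le h_2P(l_1,h_2,l_3), &\qquad(\mathrm L3)\ \ l_3\ge l_2P(h_1,l_2,h_3).
\end{array}$$

*Proof.* **Step 1 (the factor in logarithmic form).** Let $w_d=p^d/S$ for $d=0,1,2,3$, so $\sum_dw_d=1$. For $\delta=(\delta_1,\delta_2,\delta_3)$ with $|\delta_d|\le7$ let $\Lambda(\delta)=\ln\big(w_0+\sum_{d\ge1}w_de^{\varepsilon\delta_d}\big)$. Since $c=pS$,
$$\frac{c}{1+\sum_{d\ge1}p^de^{\varepsilon\delta_d}}=p\,e^{-\Lambda(\delta)}.$$

**Step 2 (two-sided bound on $\Lambda$).** Let $Y$ be a random variable with value $\delta_d$ with probability $w_d$, where $\delta_0=0$. Then $\Lambda(\delta)=\ln\mathbb E e^{\varepsilon Y}$ and $\mathbb EY=w\cdot\delta:=\sum_{d=1}^3w_d\delta_d$. Jensen's inequality gives $\Lambda(\delta)\ge\varepsilon\,w\cdot\delta$. Hoeffding's lemma says $\ln\mathbb Ee^{tY}\le t\,\mathbb EY+t^2(\beta-\alpha)^2/8$ if $Y\in[\alpha,\beta]$. With $[\alpha,\beta]=[-7,7]$ we have $14^2/8=24.5$ and $24.5\,\varepsilon=0.1225$. Together,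
$$\varepsilon\,w\cdot\delta\le\Lambda(\delta)\le\varepsilon\,(w\cdot\delta+0.1225).$$

**Step 3 (the three numbers).** We have $4p=3.92$, $6p^2=5.7624$, $7p^3=6.588344$, so
$$\begin{aligned}
w\cdot(4,6,7)&=16.270744/S>4.13 &&(4.13\,S<16.04),\\
w\cdot(-4,6,7)&=8.430744/S>2.13 &&(2.13\,S<8.27),\\
w\cdot(4,-6,7)&=4.745944/S>1.13 &&(1.13\,S<4.39).
\end{aligned}$$

**Step 4 (H1–H3).** We need $h_1=pe^{4\varepsilon}$, $h_2/h_1=pe^{2\varepsilon}$, $h_3/h_2=pe^{\varepsilon}$ to be at most $\min(1,pe^{-\Lambda(\delta)})$ with $\delta=-(4,6,7)$, $-(-4,6,7)$, $-(4,-6,7)$ respectively. They are at most $1$, since $e^{4\varepsilon}=e^{0.02}\le1/(1-0.02)=1/p$. They are at most $pe^{-\Lambda(\delta)}$, since $-\Lambda(\delta)/\varepsilon\ge-w\cdot\delta-0.1225$, which exceeds $4,2,1$ respectively because $0.13>0.1225$.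

**Step 5 (L1–L3).** Here $l_1=pe^{-4\varepsilon}$, $l_2/l_1=pe^{-2\varepsilon}$, $l_3/l_2=pe^{-\varepsilon}$. The corresponding values of $P$ are at most $pe^{-\Lambda(\delta)}\le pe^{-\varepsilon w\cdot\delta}$ with $\delta=(4,6,7)$, $(-4,6,7)$, $(4,-6,7)$, and $w\cdot\delta>4,2,1$ respectively. $\square$

Note that $h_3\le h_2\le h_1\le1$ by (H1)–(H3), because $P\le1$.

It remains to schedule the displays. Each of the six inequalities needs its own display of $(R_1,R_2,R_3)$, and the six displays can be arranged in a cycle in which one coordinate changes at a time: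

| display $(R_1,R_2,R_3)$ | inequality | value produced |
|---|---|---|
| low, low, low | (H1) | $h_1$ |
| high, low, low | (H2) | $h_2$ |
| high, low, high | (L3) | $l_3$ |
| high, high, high | (L1) | $l_1$ |
| low, high, high | (L2) | $l_2$ |
| low, high, low | (H3) | $h_3$ |

The new value of $R_1$ is displayed at once, while the new values for $R_2$ and $R_3$ wait in the buffers $S_2,S_3$.

**Initial configuration.** $f_{R_{j,d}}=l_d$ for all $j,d$; $f_{S_{j,1}}=l_1$, $f_{S_{j,2}}=l_2$, $f_{S_{j,3}}=h_3$; all flows on $A$-edges are $0$. All flows on relay edges are at most $1$, so this is a valid configuration.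

**Timing.** "$A$" means: update all four $A_j$ simultaneously; "$S_d$" and "$R_d$" mean: update all four $S_{j,d}$, respectively $R_{j,d}$. Repeat forever, in this order:

1. $A$; $S_1$; $R_1$
2. $A$; $S_2$
3. $R_3$; $A$; $S_3$
4. $R_2$; $A$; $S_1$; $R_1$
5. $A$; $S_2$
6. $R_3$; $A$; $S_3$
7. $R_2$

Every edge is updated in each period, so the timing is admissible. (The four edges in a group do not read each other, so one may also update them one at a time.) It violates (NR): between the updates of $A$ in lines 1 and 2, neither $R_2$ nor $R_3$ is updated.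

**Claim.** If at the start of a period $f_{R_{j,d}}\le l_d$ and $f_{S_{j,3}}\ge h_3$ for all $j,d$, then the same holds at the end. Moreover, after line 1 $f_{R_{j,1}}\ge h_1$, and after line 4 $f_{R_{j,1}}\le l_1$.

*Proof.* All flows on $S$- and $R$-edges start at most $1$ and remain so: every station output is at most its incoming rate, which is at most $1$. So the relay edges only copy throughout. Write $R_d,S_d$ for the flows on $R_{j,d},S_{j,d}$; all bounds hold for all $j$. We use the monotonicity of $P$ and $x_dP$ and Lemma 3.

**Line 1 (produce $h_1$).** $A$ reads $R_d\le l_d$ for $d=1,2,3$. The fresh output is $P(R_1,R_2,R_3)\ge P(l_1,l_2,l_3)\ge h_1$. It is copied to $S_1$ and then to $R_1$: now $R_1\ge h_1$.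

**Line 2 (produce $h_2$).** $A$ reads $R_1\ge h_1$, $R_2\le l_2$, $R_3\le l_3$. The output for the connection read at $R_1$ is $R_1P\ge h_1P(h_1,l_2,l_3)\ge h_2$. So $S_2\ge h_2$.

**Line 3 (raise $R_3$, produce $l_3$).** $R_3\leftarrow S_3\ge h_3$. $A$ reads $R_1\ge h_1$, $R_2\le l_2$, $R_3\ge h_3$. The output for the connection read at $R_2$ is $R_2P\le l_2P(h_1,l_2,h_3)\le l_3$. So $S_3\le l_3$, while still $R_3\ge h_3$.

**Line 4 (raise $R_2$, produce $l_1$).** $R_2\leftarrow S_2\ge h_2$. $A$ reads $R_d\ge h_d$ for $d=1,2,3$. The fresh output is $P\le P(h_1,h_2,h_3)\le l_1$. It is copied to $S_1$ and then to $R_1$: now $R_1\le l_1$.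

**Line 5 (produce $l_2$).** $A$ reads $R_1\le l_1$, $R_2\ge h_2$, $R_3\ge h_3$. The output for the connection read at $R_1$ is $R_1P\le l_1P(l_1,h_2,h_3)\le l_2$. So $S_2\le l_2$.

**Line 6 (lower $R_3$, produce $h_3$).** $R_3\leftarrow S_3\le l_3$. $A$ reads $R_1\le l_1$, $R_2\ge h_2$, $R_3\le l_3$. The output for the connection read at $R_2$ is $R_2P\ge h_2P(l_1,h_2,l_3)\ge h_3$. So $S_3\ge h_3$.

**Line 7 (lower $R_2$).** $R_2\leftarrow S_2\le l_2$.

At the end $R_d\le l_d$ for $d=1,2,3$ and $S_3\ge h_3$. $\square$

**Proof of Theorem 2.** The initial configuration satisfies the hypothesis of the Claim. By induction over periods, $f_{R_{j,1}}$ is infinitely often $\ge h_1$ and infinitely often $\le l_1<h_1$, so the configuration does not converge. The $A_j$ are congestible, since $c=3.80396\ldots<4$; the $S,R$ edges are not, since $1\not<1$. Each of the four routes contains all four $A_j$, hence exactly four congestible edges. $\square$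

So (b) is false.

## 8. Three congestible edges per route: excluding $L\ne U$

By Lemma 1, Theorem 4 follows once we show that (3) forces $L=U$ when every route has at most three congestible edges. In the rings of Section 4 we compared $L_eX_e(U)$ with $U_eX_e(L)$ at a single edge, and symmetry did the rest. In general we add up these comparisons over all edges and then regroup by routes. The question is with which weights.

Let $d_e=\ln(U_e/L_e)\ge0$. If $d_e>0$ then $L_e=T_e(U)<1$, so $L_eX_e(U)=c_e$. Always $U_eX_e(L)=T_e(L)X_e(L)\le c_e$. So
$$d_e>0\ \Longrightarrow\ L_eX_e(U)-U_eX_e(L)\ge0. \tag{5}$$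
Equal weights are not good enough. Consider a route with $U=1$ on its edges and with $d$-values $(a,0,0)$. Its contribution, per unit rate, to the unweighted sum of $L_eX_e(U)-U_eX_e(L)$ is $(e^{-a}-1)+(1-e^{-a})+(1-e^{-a})=1-e^{-a}>0$, and by continuity it stays positive if the zeros are replaced by small positive numbers. So no contradiction with (5) arises this way. Edges with a small gap should have a small weight, and we weight by $d_e$ itself. The route contributions then lead to the following elementary inequality.

**Lemma 4.** For $a,b,z>0$:
$$S_1:=-a(1-e^{-a})<0,\qquad S_2:=S_1+b(e^{-b}-e^{-a})<0,\qquad S_3:=S_2+z(e^{-z}-e^{-a-b})<0.$$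

The third inequality has no room to spare near $0$. To second order, with $a=\sigma+\delta$ and $b=\sigma-\delta$, we have $-S_2\approx a^2-ab+b^2=\sigma^2+3\delta^2$, while the last term is about $z(2\sigma-z)\le\sigma^2$. So for $a=b=z$ the two sides agree to second order. The proof keeps the quantity $\sigma^2$ in the form $\sigma^2e^{-\sigma}$ on both sides. With four equal values the analogous sum is not negative: adding a fourth term gives $t\big[(e^{-t}-1)+0+(e^{-t}-e^{-2t})+(e^{-t}-e^{-3t})\big]$, which is $2t^2+O(t^3)>0$ for small $t>0$.

*Proof.* **Step 1 ($S_1$ and $S_2$).** $S_1<0$ is clear. If $b\ge a$, then $e^{-b}-e^{-a}\le0$ and $S_2\le S_1<0$. If $b<a$, then $0<e^{-b}-e^{-a}<1-e^{-a}$, so $b(e^{-b}-e^{-a})<a(1-e^{-a})$ and $S_2<0$.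

**Step 2 (what is needed for $S_3$).** Put
$$J=-S_2=a(1-e^{-a})+b(e^{-a}-e^{-b})>0,\quad s=a+b,\quad\sigma=\tfrac s2,\quad\kappa=z(e^{-z}-e^{-s}).$$
We need $J>\kappa$. If $z\ge s$ then $\kappa\le0<J$. So let $z<s$.

**Step 3 (lower bound $J>\sigma^2e^{-\sigma}$).** Write $a=\sigma+\delta$, $b=\sigma-\delta$ with $|\delta|<\sigma$. Since $\sigma-a=-\delta$ and $\sigma-b=\delta$,
$$e^\sigma J=(\sigma+\delta)e^\sigma-(\sigma+\delta)e^{-\delta}+(\sigma-\delta)e^{-\delta}-(\sigma-\delta)e^{\delta},$$
so $e^\sigma J-\sigma^2=M(\sigma,\delta)$ with
$$M(\sigma,\delta):=(\sigma+\delta)e^\sigma-(\sigma-\delta)e^\delta-2\delta e^{-\delta}-\sigma^2 .$$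
Fix $\delta$ and let $\sigma$ run over $[|\delta|,\infty)$. We have
$$\partial_\sigma M=e^\sigma(1+\sigma+\delta)-e^\delta-2\sigma,\qquad\partial^2_\sigma M=e^\sigma(2+\sigma+\delta)-2\ge2e^\sigma-2>0\quad(\sigma>0).$$
At the left endpoint $\sigma=|\delta|$: if $\delta\ge0$, then $\partial_\sigma M=2\delta(e^\delta-1)\ge0$; if $\delta=-\eta<0$, then $\partial_\sigma M=e^\eta-e^{-\eta}-2\eta=2(\sinh\eta-\eta)\ge0$. So $M(\cdot,\delta)$ is strictly increasing on $[|\delta|,\infty)$. Its value at the left endpoint is $2\delta e^\delta-2\delta e^{-\delta}-\delta^2$ if $\delta\ge0$, and $2\eta e^{\eta}-2\eta e^{-\eta}-\eta^2$ if $\delta=-\eta<0$; in both cases this equals $4|\delta|\sinh|\delta|-\delta^2\ge3\delta^2\ge0$. Hence $M(\sigma,\delta)>0$ for $\sigma>|\delta|$.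

**Step 4 (the case $\sigma\le2$).** The function $z\mapsto z(e^{-z}-e^{-s})$ on $[0,s]$ vanishes at the ends and is positive inside. Its derivative is $(1-z)e^{-z}-e^{-s}$, so a maximizer $\gamma$ satisfies $(1-\gamma)e^{-\gamma}=e^{-s}$. Hence $\gamma<1$, and the maximum is $\gamma\big(e^{-\gamma}-(1-\gamma)e^{-\gamma}\big)=\gamma^2e^{-\gamma}$. Taking logarithms, $s=\gamma-\ln(1-\gamma)\ge2\gamma$, so $\gamma\le\sigma\le2$. Since $x^2e^{-x}$ increases on $[0,2]$, Step 3 gives $\kappa\le\gamma^2e^{-\gamma}\le\sigma^2e^{-\sigma}<J$.

**Step 5 (the case $\sigma>2$).** Now $\kappa<ze^{-z}\le\frac1e$, so it is enough that $J>\frac1e$.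

- If $a\ge b$, then $a\ge\sigma>2$ and $J\ge a(1-e^{-a})-be^{-b}\ge2(1-e^{-2})-\frac1e>\frac1e$.
- If $a<b$ and $a\ge1$, both terms of $J$ are nonnegative and $J\ge a(1-e^{-a})\ge1-\frac1e>\frac1e$.
- If $a<b$ and $a<1$, then $b=s-a>3$ and $J\ge be^{-a}-be^{-b}\ge\frac3e-\frac1e>\frac1e$.

So $J>\kappa$ in all cases. $\square$

**Proof of Theorem 4.** **Step 1 (only congestible edges have a gap).** If $e$ is not congestible, then $X_e(q)\le\sum_{i\ni e}r_i\le c_e$ for all $q\in[0,1]^E$. So $T_e\equiv1$, $L_e=U_e=1$ and $d_e=0$.

**Step 2 (weighted sum, regrouped by routes).** By (5), and because terms with $d_e=0$ vanish,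
$$0\le\sum_ed_e\big(L_eX_e(U)-U_eX_e(L)\big)=\sum_ir_i\Phi_i,\qquad\Phi_i=\sum_kd_k\Big(L_k\prod_{l<k}U_l-U_k\prod_{l<k}L_l\Big).$$
Here we inserted the definition of $X_e$ and exchanged the sums; in $\Phi_i$ the index $k$ refers to the edge $e^i_k$. Let $g_k=\prod_{l\le k}U_l$, which is positive and nonincreasing in $k$. Since $L_l=U_le^{-d_l}$,
$$\Phi_i=\sum_kg_k\,d_k\Big(e^{-d_k}-e^{-\sum_{l<k}d_l}\Big).$$

**Step 3 (each route with a gap contributes a negative amount).** Only positions with $d_k>0$ matter, both for the terms themselves and in the sums $\sum_{l<k}d_l$. By Step 1 the edges at these positions are congestible, so there are $n\le3$ of them. Relabel them $1,\dots,n$ in route order; the corresponding $g$'s are still positive and nonincreasing. With $a=d_1$, $b=d_2$, $z=d_3$ (as many as there are), the terms without the factors $g$ are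
$$a(e^{-a}-1),\qquad b(e^{-b}-e^{-a}),\qquad z(e^{-z}-e^{-a-b}),$$
and their partial sums are $S_1,S_2,S_3$ of Lemma 4. If $n\ge1$, Abel summation gives
$$\Phi_i=\sum_{m<n}(g_m-g_{m+1})S_m+g_nS_n<0,$$
since $g_m-g_{m+1}\ge0$, $S_m<0$, $g_n>0$, $S_n<0$. If $n=0$, then $\Phi_i=0$.

**Step 4 (conclusion).** Suppose some $d_e>0$. The edge $e$ is used, so it lies on some route $i$, and $\Phi_i<0$ there. Then $\sum_ir_i\Phi_i<0$, which contradicts Step 2. Hence $d\equiv0$, that is, $L=U$. By Lemma 1 the flows converge to a stable pattern from every initial configuration and under every timing, and by Theorem 1 this is the unique stable pattern. The network of Theorem 2 has exactly four congestible edges on every route, so "three" cannot be replaced by "four". $\square$
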